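\title{Membership in $\mathbf{DA}\mathbin{\square}\mathbf{DA}$ is decidable}

\begin{abstract}
We show that membership of a finite monoid in the block product $\mathbf{DA}\mathbin{\square}\mathbf{DA}$ is decidable. The proof has two parts. First, for every pseudovariety $\mathbf W\subseteq\mathbf{DS}$, a monoid $M$ lies in $\mathbf{DA}\mathbin{\square}\mathbf W$ exactly when the defining identity of $\mathbf{DA}$ holds in the fibers over the idempotents of some monoid of $\mathbf W$; for $\mathbf W\subseteq\mathbf{DA}$ this amounts to the identity holding for all pairs of elements of $M$ that $\mathbf W$ cannot separate. Second, the pairs that $\mathbf{DA}$ cannot separate form the least fixpoint of three explicit rules. For a monoid $M$ generated by $A$ the algorithm runs in time $2^{O(|A|)}|M|^{O(1)}$. The rules also give a basis of $\omega$-identities for $\mathbf{DA}\mathbin{\square}\mathbf{DA}$.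
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The pseudovariety $\mathbf{DA}$ and the block product}

All monoids are finite, except the free monoids $A^*$ over finite alphabets $A$. The \emph{content} $c(w)$ of a word $w$ is the set of its letters. For an element $s$ of a finite semigroup, $s^\omega$ is the unique idempotent among $s,s^2,s^3,\dots$. A monoid \emph{divides} $N$ if it is a morphic image of a submonoid of $N$, and a \emph{pseudovariety} is a class of monoids closed under divisors and finite direct products.

For elements $s,t$ of a finite semigroup we consider the statement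
\[
I(s,t):\qquad (st)^\omega\,t\,(st)^\omega=(st)^\omega .
\]
The pseudovariety $\mathbf{DA}$ consists of the monoids in which $I(s,t)$ holds for all $s,t$; equivalently, of the monoids in which every regular $\mathcal D$-class is an aperiodic semigroup. The larger pseudovariety $\mathbf{DS}$ consists of the monoids in which every regular $\mathcal D$-class is a subsemigroup. (Green's relations are recalled in Section~\ref{sec:tools}.) The identity says that an extra $t$ goes unnoticed in the middle of a long power of $st$. A monoid of $\mathbf{DA}$ can locate the first or the last occurrence of a letter, but it cannot tell which letters are neighbors deep inside a periodic word.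

Let $V$ and $N$ be monoids, with $V$ written additively although it need not be commutative. The set $V^{N\times N}$ of functions $N\times N\to V$ is a monoid under pointwise addition, and $N$ acts on it on both sides by
\[
(nf)(l,r)=f(ln,r),\qquad (fn)(l,r)=f(l,nr).
\]
The two actions commute and are additive. The \emph{block product} $V\mathbin{\square}N$ is the set $V^{N\times N}\times N$ with multiplication $(f_1,n_1)(f_2,n_2)=(f_1n_2+n_1f_2,\ n_1n_2)$. Induction on $k$ gives $(f_1,n_1)\cdots(f_k,n_k)=(F,\ n_1\cdots n_k)$ with
\begin{equation}\label{eq:prod}
F=\sum_{i=1}^k n_1\cdots n_{i-1}\,f_i\,n_{i+1}\cdots n_k,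
\qquad
F(l,r)=\sum_{i=1}^k f_i\big(ln_1\cdots n_{i-1},\ n_{i+1}\cdots n_kr\big),
\end{equation}
the summands being added in the order $i=1,\dots,k$. This formula is what the block product means. It processes a word in two passes: $N$ annotates each position with the value of the prefix to its left and of the suffix to its right, and then $V$ reads the annotated word.

For pseudovarieties $\mathbf V,\mathbf W$, the pseudovariety $\mathbf V\mathbin{\square}\mathbf W$ is generated by all $V\mathbin{\square}N$ with $V\in\mathbf V$ and $N\in\mathbf W$. It consists of the divisors of these block products, because $(V_1\mathbin{\square}N_1)\times(V_2\mathbin{\square}N_2)$ embeds in $(V_1\times V_2)\mathbin{\square}(N_1\times N_2)$ by sending $((f_1,n_1),(f_2,n_2))$ to $(f,(n_1,n_2))$ with $f((l_1,l_2),(r_1,r_2))=(f_1(l_1,r_1),f_2(l_2,r_2))$.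

\subsection{The question}

The paper \cite{atnext} introduces temporal-logic expressions built from the operators atnext and atprevious, where ``$P$ atnext $Q$'' means that $P$ holds at the next future position at which $Q$ holds. It defines a depth for these expressions, writes $\mathrm{at}_n$ for the level of depth $n$, and proves that this level coincides with the $n$-fold weakly iterated block product of $\mathbf{DA}$, which for $n=2$ is $\mathbf{DA}\mathbin{\square}\mathbf{DA}$. It then asks: ``Can the characterization as $\mathrm{at}_2$ help to see whether $\mathrm{DA}\mathbin{\square}\mathrm{DA}$ is decidable or not?'' We address the decidability question underlying this one.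

\medskip
\noindent\textbf{Problem.} \emph{Is there an algorithm that, given a finite monoid by its multiplication table, decides whether it belongs to $\mathbf{DA}\mathbin{\square}\mathbf{DA}$? Equivalently, is there an algorithm that, given a regular language by a finite automaton, decides whether its syntactic monoid belongs to $\mathbf{DA}\mathbin{\square}\mathbf{DA}$?}
\medskip

Membership in $\mathbf{DA}$ is decided by testing $I(s,t)$ on all pairs. For $\mathbf{DA}\mathbin{\square}\mathbf{DA}$ the definition offers only a search through all candidates $V$ and $N$, with no indication of when to give up. Formula \eqref{eq:prod} suggests what to look for instead. Take two words $x,y$ with the same idempotent value $e$ in $N$. In a long product of copies of $x$ and $y$, every factor except the two outermost ones has left context $e$ and right context $e$. The annotation thus gives $V$ no information about the position of a factor, and $V$ is as blind to an extra $y$ in $(xy)^ky(xy)^k$ as a monoid of $\mathbf{DA}$ must be. One guesses that $\mathbf{DA}\mathbin{\square}\mathbf{DA}$ is described by the same identity $I(s,t)$, imposed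 only on those pairs $(s,t)$ that the first pass cannot tell apart, and that these pairs can be computed. Both guesses are correct. Our proof is algebraic and does not use the characterization by $\mathrm{at}_2$.

\subsection{Results}

Fix a monoid $M$ and a surjective morphism $\varphi:A^*\to M$; one may always take $A=M$.

\begin{definition}
Let $\mathbf W$ be a pseudovariety. Elements $s,t\in M$ are \emph{$\mathbf W$-inseparable} if for every $N\in\mathbf W$ and every morphism $\psi:A^*\to N$ there are words $w\in\varphi^{-1}(s)$ and $w'\in\varphi^{-1}(t)$ with $\psi(w)=\psi(w')$.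
\end{definition}

\begin{theorem}\label{thm:fibers}
Let $\mathbf W\subseteq\mathbf{DS}$ be a pseudovariety of monoids. The following are equivalent:
\begin{enumerate}
\item[(a)] $M\in\mathbf{DA}\mathbin{\square}\mathbf W$;
\item[(b)] there is a morphism $\psi:A^*\to N$ with $N\in\mathbf W$ such that for every idempotent $e\in N$, the statement $I(s,t)$ holds for all $s,t\in\varphi(\psi^{-1}(e))$.
\end{enumerate}
If $\mathbf W\subseteq\mathbf{DA}$, they are also equivalent to
\begin{enumerate}
\item[(c)] $I(s,t)$ holds for all $\mathbf W$-inseparable $s,t\in M$.
\end{enumerate}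
\end{theorem}

We call the sets $\varphi(\psi^{-1}(e))$ the \emph{fibers} of $\psi$ over idempotents; each is empty or a subsemigroup of $M$. Condition (c) is a finite test as soon as the inseparable pairs are known. For $\mathbf W=\mathbf{DA}$ they are produced by the following rules. For $B\subseteq A$ let $H_B=\{\varphi(w): c(w)=B\}$. Let $(R_B)_{B\subseteq A}$ be the least family of subsets of $M\times M$ such that
\begin{enumerate}
\item[(R1)] $(1,1)\in R_\emptyset$, and $(\varphi(a),\varphi(a))\in R_{\{a\}}$ for $a\in A$;
\item[(R2)] $R_BR_C\subseteq R_{B\cup C}$, the product being taken componentwise;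
\item[(R3)] if $(s,s'),(t,t')\in R_B$ and $h,h'\in H_B$, then $(s^\omega ht^\omega,\ s'^\omega h't'^\omega)\in R_B$;
\end{enumerate}
and put $R=\bigcup_{B\subseteq A}R_B$. The index $B$ records the content of the words that witness a pair. Rules (R1) and (R2) alone produce only the diagonal. Rule (R3) expresses that a monoid of $\mathbf{DA}$ does not see what stands between two long powers of content $B$, provided that only letters of $B$ stand there.

\begin{theorem}\label{thm:pairs}
Elements $s,s'\in M$ are $\mathbf{DA}$-inseparable if and only if $(s,s')\in R$.
\end{theorem}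

\begin{theorem}\label{thm:main}
$M\in\mathbf{DA}\mathbin{\square}\mathbf{DA}$ if and only if $I(s,t)$ holds for all $(s,t)\in R$. Hence membership in $\mathbf{DA}\mathbin{\square}\mathbf{DA}$ is decidable, in time $2^{O(|A|)}|M|^{O(1)}$ for a monoid $M$ generated by $A$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:fibers} and~\ref{thm:pairs}]
The equivalence is (a)$\Leftrightarrow$(c) for $\mathbf W=\mathbf{DA}$, with the inseparable pairs given by Theorem~\ref{thm:pairs}. The family $(H_B)$ is the least one with $1\in H_\emptyset$ and $H_B\varphi(a)\subseteq H_{B\cup\{a\}}$. Both $(H_B)$ and $(R_B)$ are computed by applying the rules until nothing new appears. There are at most $2^{|A|}|M|^2$ facts ``$(s,s')\in R_B$'' to be discovered, so at most that many rounds add something, and in each round (R2) has at most $4^{|A|}|M|^4$ instances and (R3) at most $2^{|A|}|M|^6$. It remains to test $I(s,t)$ on at most $|M|^2$ pairs. For a regular language given by an automaton, one first computes its syntactic monoid.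
\end{proof}

By the characterization from \cite{atnext} recalled above, Theorem~\ref{thm:main} equivalently decides membership in the level $\mathrm{at}_2$.

Section~\ref{sec:examples} works out the theorems on two languages over $\{a,b\}$. Section~\ref{sec:tools} collects the facts on $\mathbf{DA}$ and $\mathbf{DS}$ and introduces congruences $\approx_n$ on words that serve in both main proofs. Section~\ref{sec:local} proves the locality of $\mathbf{DA}$, the tool that turns information on loops into a block product. Theorems~\ref{thm:fibers} and~\ref{thm:pairs} are proved in Sections~\ref{sec:fibers} and~\ref{sec:pairs}, and Section~\ref{sec:consequences} draws three consequences.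

\section{Two examples}\label{sec:examples}

Throughout this section $A=\{a,b\}$.

\begin{example}[a monoid in $\mathbf{DA}\mathbin{\square}\mathbf{DA}$ but not in $\mathbf{DA}$]\label{ex:ab}
Identify two words if both contain $aa$ or $bb$, or if neither does and they have the same first and the same last letter (the empty word being alone in its class). This is a congruence. The quotient $M=\{1,a,b,ab,ba,0\}$ satisfies $aa=bb=0$, $aba=a$, $bab=b$, and it recognizes $(ab)^*=\varphi^{-1}(\{1,ab\})$. It is not in $\mathbf{DA}$, since $(ab)^\omega b(ab)^\omega=abbab=0\ne ab$.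

Let $N=\{1\}\cup(A\times A)$ with $(c,d)(c',d')=(c,d')$, and let $\psi(w)$ be the pair of the first and the last letter of $w$, with $\psi(1)=1$. All elements of $N$ are idempotent and $nmn=n$ for $n\neq1$, so $N\in\mathbf{DA}$. The fibers of $\psi$ are
\[
\begin{array}{c|ccccc}
e&1&(a,b)&(b,a)&(a,a)&(b,b)\\\hline
\varphi(\psi^{-1}(e))&\{1\}&\{ab,0\}&\{ba,0\}&\{a,0\}&\{b,0\}
\end{array}
\]
The first three consist of commuting idempotents, and in the last two every product is $0$. So $I(s,t)$ holds in each fiber, which is condition (b).

The block product promised by Theorem~\ref{thm:fibers} can be written down. Let $\Delta=N\times A\times N$ and let $V$ be the monoid of subsets of $\Delta$ under union, which is commutative and idempotent, hence in $\mathbf{DA}$. Define $\theta:A^*\to V\mathbin{\square}N$ by $\theta(c)=(f_c,\psi(c))$ with $f_c(l,r)=\{(l,c,r)\}$. By \eqref{eq:prod} evaluated at $(1,1)$, the element $\theta(w)$ determines $\psi(w)$ and the set of annotated letters of $w$. The word $w$ contains $aa$ or $bb$ exactly when some annotated letter $(l,c,r)$ has $l\ne1$ with second coordinate $c$; and if it contains neither,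 $\psi(w)$ determines $\varphi(w)$. So $\theta(w)$ determines $\varphi(w)$, and $M$ is a quotient of $\theta(A^*)$. The general proof has the same shape, with the content of the annotated word replaced by its $\approx_n$-class.

Now the rules. By (R1) and (R2), $R$ contains the diagonal, and $(ab,ab)\in R_A$. Rule (R3) with both pairs equal to $(ab,ab)$, $h=ab$ and $h'=0=\varphi(aab)$ gives $(ab,0)\in R_A$. Then (R2) gives $(a,0)=(ab,0)(a,a)$, $(b,0)=(b,b)(ab,0)$ and $(ba,0)=(b,0)(a,a)$. The rules are symmetric in the two coordinates, so $R$ contains all pairs lying in a common fiber of $\psi$, and by Theorem~\ref{thm:pairs} it contains no others, since $\psi$ separates those. Note that $R$ is not transitive: it contains $(a,0)$ and $(0,b)$ but not $(a,b)$, a pair on which $I$ fails. Inseparability is a property of pairs and is not induced by a quotient of $M$.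
\end{example}

\begin{example}[the same obstruction one level up]\label{ex:neg}
Let $L=\big((ab)^+a(ab)^+(ab)^+b(ab)^+\big)^*$, with syntactic morphism $\eta$ onto its syntactic monoid. The idea is to replace the letters $a$ and $b$ of $(ab)^*$, which $\mathbf{DA}$ separates, by words $(ab)^ka(ab)^k$ and $(ab)^kb(ab)^k$, which it does not. Put $e=\eta(ab)^\omega$, $s=e\,\eta(a)\,e$ and $t=e\,\eta(b)\,e$. We have $(\eta(ab),\eta(ab))\in R_A$, and $h=e\,\eta(a)$, $h'=e\,\eta(b)$ lie in $H_A$ because $e$ is the image of a power of $ab$. Rule (R3) gives $(ehe,eh'e)=(s,t)\in R$.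

Choose $k,m\ge1$ with $\eta(ab)^k=e$ and $(st)^m=(st)^\omega$, and put $x=(ab)^ka(ab)^k$, $y=(ab)^kb(ab)^k$. Then $(st)^\omega$ is the image of $(xy)^m\in L$, and $(st)^\omega t(st)^\omega$ is the image of $(xy)^my(xy)^m$. A word of $(ab)^+a(ab)^+$ contains $aa$ once and $bb$ never, a word of $(ab)^+b(ab)^+$ contains $bb$ once and $aa$ never, and all these words begin with $a$ and end with $b$, so that no $aa$ or $bb$ arises at a junction. Hence the factors $aa$ and $bb$ alternate in the words of $L$, whereas $(xy)^my(xy)^m$ contains two occurrences of $bb$ with no $aa$ between them. This word is not in $L$, so $I(s,t)$ fails, and by Theorem~\ref{thm:main} the syntactic monoid of $L$ is not in $\mathbf{DA}\mathbin{\square}\mathbf{DA}$.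
\end{example}

\section{Absorption in $\mathbf{DS}$ and $\mathbf{DA}$, and the congruences $\approx_n$}\label{sec:tools}

\subsection{Green's relations}

In a monoid $D$ write $s\le_{\mathcal R}t$ if $s\in tD$, $s\le_{\mathcal L}t$ if $s\in Dt$, and $s\le_{\mathcal J}t$ if $s\in DtD$; in the last case we also say that $t$ is a \emph{factor} of $s$. The equivalence relations associated with these preorders are $\mathcal R$, $\mathcal L$, $\mathcal J$, and $\mathcal H=\mathcal R\cap\mathcal L$. Further, $s\mathrel{\mathcal D}t$ means that $s\mathrel{\mathcal L}w\mathrel{\mathcal R}t$ for some $w$. We use these textbook facts on finite monoids.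
\begin{enumerate}
\item[(F1)] $\mathcal D=\mathcal J$.
\item[(F2)] (Stability.) If $s\mathrel{\mathcal J}t$ and $s\le_{\mathcal R}t$, then $s\mathrel{\mathcal R}t$; likewise for $\mathcal L$.
\item[(F3)] The $\mathcal H$-class $H_E$ of an idempotent $E$ is a group with identity $E$.
\item[(F4)] A $\mathcal D$-class contains an idempotent if and only if each of its elements $y$ satisfies $yxy=y$ for some $x\in D$. Such a class is called \emph{regular}.
\end{enumerate}
The notation $H_E$ for an idempotent $E$ will not be confused with the sets $H_B$, $B\subseteq A$, of the rules. A monoid $D$ is \emph{aperiodic} if $s^\omega s=s^\omega$ for all $s$; then $s^k=s^\omega$ for all $k\ge|D|$. Of the structural description of $\mathbf{DA}$ we need only the following consequences of the identity.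

\begin{lemma}\label{lem:DA}
Let $D\in\mathbf{DA}$. Then $D$ is aperiodic, the monoid obtained from $D$ by reversing the multiplication is in $\mathbf{DA}$, and $D\in\mathbf{DS}$.
\end{lemma}

\begin{proof}
The statement $I(1,y)$ reads $y^\omega y=y^\omega$.

For the reversed monoid we need $exe=e$ for $e=(xy)^\omega$. Multiply $I(y,x)$, that is $(yx)^\omega x(yx)^\omega=(yx)^\omega$, by $x$ on the left and by $y$ on the right, and use $x(yx)^\omega=ex$. The left side becomes $ex\cdot exy=exe$ and the right side becomes $exy=e$, by aperiodicity.

Let $J$ be a regular $\mathcal D$-class and $y\in J$, with $y=yxy$. Then $xy$ is idempotent and $I(x,y)$ reads $xy\,y\,xy=xy$. Multiplying by $y$ on the left gives $(yxy)(yxy)=yxy$, that is $y^2=y$. So all elements of $J$ are idempotent. Given $u,v\in J$, take $w$ with $u\mathrel{\mathcal L}w\mathrel{\mathcal R}v$ and write $w=pu=vq$. Then $p(uv)q=w^2=w$, so $w\le_{\mathcal J}uv\le_{\mathcal J}u$ and $uv\in J$ by (F1).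
\end{proof}

The next lemma is the form in which $\mathbf{DS}$ and $\mathbf{DA}$ enter most arguments: an idempotent absorbs, up to a group element, every product of its own factors.

\begin{lemma}[absorption]\label{lem:absorb}
Let $D\in\mathbf{DS}$, let $E\in D$ be idempotent, and let $z=z_1\cdots z_r$ ($r\ge0$), where each $z_i$ is a factor of $E$. Then $EzE\in H_E$. If $D\in\mathbf{DA}$, then $EzE=E$.
\end{lemma}

\begin{proof}
Let $J$ be the $\mathcal J$-class of $E$; it is regular, hence a subsemigroup. We show by induction that $u_i=Ez_1\cdots z_i\in J$, starting from $u_0=E$. Let $u_i\in J$ and $E=pz_{i+1}q$. From $E=EE=p(z_{i+1}qE)$ we get $E\le_{\mathcal J}z_{i+1}qE\le_{\mathcal J}E$, so $z_{i+1}qE\in J$ and therefore $u_iz_{i+1}qE\in J$. Since $u_iz_{i+1}qE\le_{\mathcal J}u_{i+1}\le_{\mathcal J}u_i$, we obtain $u_{i+1}\in J$. Thus $Ez\in J$, and $EzE=(Ez)E\in J$. By (F2), $EzE\mathrel{\mathcal R}E$ and $EzE\mathrel{\mathcal L}E$, so $EzE\in H_E$. If $D\in\mathbf{DA}$, every $g$ in the group $H_E$ satisfies $g=gE=gg^\omega=g^\omega=E$ by aperiodicity.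
\end{proof}

Outside $\mathbf{DS}$ the lemma fails: in the monoid of Example~\ref{ex:ab}, $b$ is a factor of $E=ab$ and $EbE=0$.

Condition (b) speaks only of pairs inside a fiber over an idempotent. The following observation lets us move a pair $(s,t)$ into such a fiber without changing the truth of $I(s,t)$.

\begin{lemma}[padding]\label{lem:pad}
If $s'=(st)^\omega s$ and $t'=t(st)^\omega$, then $I(s',t')$ is equivalent to $I(s,t)$.
\end{lemma}

\begin{proof}
Put $e=(st)^\omega$. Then $s't'=e\,st\,e=e\,st$ and $(s't')^k=e(st)^k$, so $(s't')^\omega=e$. Hence $(s't')^\omega t'(s't')^\omega=etee=ete$, and both statements read $ete=e$.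
\end{proof}

\subsection{The congruences $\approx_n$}

Both main proofs need explicit monoids of $\mathbf{DA}$ that see as much of a word as possible: as the outer factor $V$ in Theorem~\ref{thm:fibers}, and as the hardest attempt at separation in Theorem~\ref{thm:pairs}. They are obtained by cutting words recursively at first and last occurrences.

On a free monoid let $p\approx_0q$ if $c(p)=c(q)$. Let $p\approx_{n+1}q$ if $c(p)=c(q)$ and for each $a\in c(p)$:
\begin{itemize}
\item if $p=p_0ap_1$ and $q=q_0aq_1$ with $a\notin c(p_0)\cup c(q_0)$, then $p_0\approx_nq_0$ and $p_1\approx_nq_1$;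
\item if $p=p_0ap_1$ and $q=q_0aq_1$ with $a\notin c(p_1)\cup c(q_1)$, then $p_0\approx_nq_0$ and $p_1\approx_nq_1$.
\end{itemize}
We call these the \emph{first-occurrence} and the \emph{last-occurrence clause}. The factorizations in each clause are unique, so $\approx_n$ is an equivalence relation by induction on $n$. Reversal of words exchanges the two clauses, so $p\approx_nq$ holds if and only if it holds for the reversed words.

\begin{lemma}\label{lem:cong}
For every $n$, ${\approx_{n+1}}\subseteq{\approx_n}$, the relation $\approx_n$ is a congruence of finite index on $A^*$, and $A^*/{\approx_n}\in\mathbf{DA}$.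
\end{lemma}

\begin{proof}
\emph{Inclusion.} We have ${\approx_1}\subseteq{\approx_0}$ by definition. If ${\approx_n}\subseteq{\approx_{n-1}}$, then replacing $\approx_n$ by $\approx_{n-1}$ in the two clauses weakens them, so ${\approx_{n+1}}\subseteq{\approx_n}$.

\emph{Finite index.} The relation $\approx_0$ has $2^{|A|}$ classes. The $\approx_{n+1}$-class of $p$ is determined by $c(p)$ and, for each $a\in c(p)$, by the $\approx_n$-classes of the four words obtained by cutting $p$ at its first and at its last $a$. So finiteness passes from $n$ to $n+1$.

\emph{Congruence.} We show by induction on $n$ that $p\approx_nq$ and $p'\approx_nq'$ imply $pp'\approx_nqq'$. For $n=0$ this is $c(pp')=c(p)\cup c(p')$. Let $p\approx_{n+1}q$ and $p'\approx_{n+1}q'$, and let $a\in c(pp')=c(qq')$. Suppose first that $a\in c(p)=c(q)$, and cut $p=p_0ap_1$, $q=q_0aq_1$ at the first $a$. Then $pp'=p_0a(p_1p')$ and $qq'=q_0a(q_1q')$ are the cuts at the first $a$. We have $p_0\approx_nq_0$ and $p_1\approx_nq_1$, and $p'\approx_nq'$ by the inclusion, so $p_1p'\approx_nq_1q'$ by induction. Suppose next that $a\notin c(p)$, and cut $p'=p'_0ap'_1$, $q'=q'_0aq'_1$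 at the first $a$. The cuts of the products are $(pp'_0)ap'_1$ and $(qq'_0)aq'_1$. Here $p'_1\approx_nq'_1$, and $pp'_0\approx_nqq'_0$ by induction from $p\approx_nq$ and $p'_0\approx_nq'_0$. The last-occurrence clause follows by reversal.

\emph{The identity.} We claim that $c(z)\subseteq c(t)$ and $i,j,k\ge n+1$ imply $t^izt^j\approx_nt^k$. The contents agree, which settles $n=0$. Let $n\ge1$ and $a\in c(t)$. Cut $t=t_0at_1$ at the first $a$. The first-occurrence cuts of the two words are $t_0\cdot a\cdot t_1t^{i-1}zt^j$ and $t_0\cdot a\cdot t_1t^{k-1}$, and $t^{i-1}zt^j\approx_{n-1}t^{k-1}$ by induction, so $t_1t^{i-1}zt^j\approx_{n-1}t_1t^{k-1}$. Now cut $t=t_0at_1$ at the last $a$. The last-occurrence cuts are $t^izt^{j-1}t_0\cdot a\cdot t_1$ and $t^{k-1}t_0\cdot a\cdot t_1$, and $t^izt^{j-1}\approx_{n-1}t^{k-1}$ by induction. This proves the claim. Apply it with $t=xy$, $z=y$ and $i=j=k\ge n+1$ chosen so that the class of $(xy)^k$ is idempotent.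
\end{proof}

\section{Locality of $\mathbf{DA}$}\label{sec:local}

In the block product the outer monoid reads annotated words, and these are not arbitrary words over the annotated alphabet: consecutive annotations must fit together, so annotated words are paths in a graph. Only closed paths at a fixed vertex form a monoid, and this is the only place where the identity of $\mathbf{DA}$ can be stated. The result of this section passes from closed paths to all paths.

Let $\Gamma$ be a finite directed graph with edge set $\Delta$. A path is read as a word over $\Delta$ together with its source and target; there is one empty path at each vertex. Paths or arrows are \emph{coterminal} if they have the same source and the same target. We compose arrows from left to right. A finite category $\mathcal C$ whose objects are the vertices of $\Gamma$ is \emph{generated by $\Gamma$} if each path $p$ denotes an arrow $[p]$ with the same source and target, $[pq]=[p][q]$, empty paths denote identities, and every arrow is $[p]$ for some path $p$. The arrows from a vertex $j$ to itself form the \emph{local monoid} $\mathcal C(j,j)$.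

The following statement, the locality of $\mathbf{DA}$, is due to Almeida (1996). We include a proof.

\begin{proposition}\label{prop:local}
Let $\mathcal C$ be a finite category generated by $\Gamma$. If all local monoids of $\mathcal C$ are in $\mathbf{DA}$, then there is $n$ such that any two coterminal paths $p,q$ with $p\approx_nq$, as words over $\Delta$, satisfy $[p]=[q]$.
\end{proposition}

For a graph with one vertex this says that every morphism from a free monoid $\Delta^*$ onto a monoid of $\mathbf{DA}$ factors through $\Delta^*/{\approx_n}$ for some $n$.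

\begin{proof}
Green's relations make sense for arrows. For arrows $u,u'$ with the same source, $u'\le_{\mathcal R}u$ means that $u'=uv$ for some arrow $v$, and $u\mathrel{\mathcal R}u'$ means that both inequalities hold. The relation $\mathcal L$ on arrows with the same target is defined dually. The plan is to follow the prefixes of $p$ down the $\mathcal R$-order. The descent has few strict steps, and we show that each strict step happens at an edge that has not been seen since the previous one. Such an edge is a first occurrence, which $\approx_n$ can find in $q$, and the pieces in between use fewer edges.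

\medskip\noindent
\textbf{(P)} \emph{Let $u$ be an arrow with target $j$ and $v$ a path with source $j$ such that $u\mathrel{\mathcal R}u[v]$. If the edge $a$ starts at $j$ and occurs in $v$, then $u\mathrel{\mathcal R}u[a]$.}

Write $v=v_1av_2$. Since $a$ starts at $j$, the path $v_1$ is closed at $j$. Choose an arrow $v'$ with $u[v]v'=u$. Then $x=[v_1]$ and $y=[av_2]v'$ lie in $\mathcal C(j,j)$, and $u=uxy$, so $u=u(xy)^\omega$. By $I(x,y)$,
\[
u=u(xy)^\omega y(xy)^\omega=uy(xy)^\omega=u[a]\cdot[v_2]v'(xy)^\omega ,
\]
so $u\le_{\mathcal R}u[a]$. This is the step where the identity of the local monoids is used.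

\medskip\noindent
\textbf{(Q)} \emph{If $u\mathrel{\mathcal R}u[v]$ and $w$ is a path from the target of $u$ with $c(w)\subseteq c(v)$, then $u\mathrel{\mathcal R}u[w]$.}

We induct along $w$. Let $w'b$ be a prefix of $w$ with $b\in\Delta$ and $u'=u[w']\mathrel{\mathcal R}u$. The edge $b$ occurs in $v$, but $v$ need not start where $b$ does. So choose a path $z$ with $u'[z]=u$. Then $u'[zv]=u[v]\mathrel{\mathcal R}u'$ and $b\in c(zv)$, and (P) gives $u'\mathrel{\mathcal R}u'[b]$.

\medskip\noindent
\textbf{(H)} \emph{If $u,v$ are coterminal arrows with $u\mathrel{\mathcal R}v$ and $u\mathrel{\mathcal L}v$, then $u=v$.}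

Write $v=uy$ and $u=zv$; both $y$ and $z$ lie in local monoids. Then $v=zvy$, so $v=z^mvy^m$ for all $m$. Local monoids are aperiodic, so $z^{m+1}=z^m$ for some $m$, and $u=zv=z^{m+1}vy^m=z^mvy^m=v$.

\medskip
Let $\kappa$ be the number of arrows of $\mathcal C$. We prove by induction on $k$ the statement
\begin{quote}
$S_k(\mathcal C)$: if $p,q$ are coterminal paths, $|c(p)|\le k$ and $p\approx_{k\kappa}q$, then $[p]=[q]$.
\end{quote}
The proposition is $S_{|\Delta|}(\mathcal C)$, with $n=|\Delta|\kappa$. For $k=0$ both paths are empty and sit at the same vertex. Let $k\ge1$, assume $S_{k-1}(\mathcal C)$, put $n=k\kappa$, and let $p,q$ be as in $S_k(\mathcal C)$.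

\emph{We show $[p]\mathrel{\mathcal R}[q]$.} Mark the edges of $p$ at which the $\mathcal R$-class of the prefix strictly drops:
\[
p=p_1a_1p_2a_2\cdots p_ra_rp_{r+1}.
\]
With $u_i=[p_1a_1\cdots p_ia_i]$, and $u_0$ the identity at the source of $p$, this means that $u_{i-1}\mathrel{\mathcal R}u_{i-1}[p_i]$ for $1\le i\le r+1$, while $u_i$ is not $\mathcal R$-related to $u_{i-1}$ for $1\le i\le r$. The arrows $u_0,\dots,u_r$ lie in distinct $\mathcal R$-classes, so $r<\kappa$.

For $i\le r$ we have $a_i\notin c(p_i)$. Otherwise $c(p_ia_i)\subseteq c(p_i)$, and (Q) applied to $u_{i-1}$, $v=p_i$ and $w=p_ia_i$ gives $u_{i-1}\mathrel{\mathcal R}u_i$.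

So the marked $a_i$ is the first occurrence of that edge in the suffix $p_ia_i\cdots p_{r+1}$. Since $n>r$, we may apply the first-occurrence clause $r$ times, starting from $p\approx_nq$, and obtain
\[
q=q_1a_1\cdots q_ra_rq_{r+1},\qquad p_i\approx_{n-i}q_i\ \ (i\le r),\qquad p_{r+1}\approx_{n-r}q_{r+1}.
\]
Let $i\le r$. The paths $p_i$ and $q_i$ are coterminal, as both lead from the target of $a_{i-1}$ (from the common source if $i=1$) to the source of $a_i$. Moreover $|c(p_i)|\le k-1$ because $a_i\in c(p)\setminus c(p_i)$, and $n-i\ge(k-1)\kappa$. By Lemma~\ref{lem:cong} and $S_{k-1}(\mathcal C)$ we get $[p_i]=[q_i]$. Hence $u_r=[q_1a_1\cdots q_ra_r]$. The last pieces may use all $k$ edges, so induction does not apply to them; but $[p]=u_r[p_{r+1}]\mathrel{\mathcal R}u_r$ and $c(q_{r+1})=c(p_{r+1})$, so (Q) gives $[q]=u_r[q_{r+1}]\mathrel{\mathcal R}u_r$. Thus $[p]\mathrel{\mathcal R}[q]$.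

\emph{We show $[p]\mathrel{\mathcal L}[q]$.} The opposite category $\mathcal C^{\mathrm{op}}$ is generated by the opposite graph, which has the same edge set $\Delta$ and whose paths are the reversed words. It has $\kappa$ arrows, and its local monoids are the reversed local monoids of $\mathcal C$, which lie in $\mathbf{DA}$ by Lemma~\ref{lem:DA}. Since $\approx_m$ is invariant under reversal, $S_{k-1}(\mathcal C^{\mathrm{op}})$ is equivalent to $S_{k-1}(\mathcal C)$, and the reversed paths of $p$ and $q$ are coterminal and $\approx_n$-equivalent. The previous argument shows that they denote $\mathcal R$-related arrows of $\mathcal C^{\mathrm{op}}$, which means $[p]\mathrel{\mathcal L}[q]$ in $\mathcal C$.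

By (H), $[p]=[q]$.
\end{proof}

\section{The block product $\mathbf{DA}\mathbin{\square}\mathbf W$: proof of Theorem~\ref{thm:fibers}}\label{sec:fibers}

\subsection{From (a) to (b)}

This implication holds for every pseudovariety $\mathbf W$. Let $T$ be a submonoid of $V\mathbin{\square}N$ with $V\in\mathbf{DA}$ and $N\in\mathbf W$, and let $\rho:T\to M$ be a surjective morphism. Choosing a $\rho$-preimage of $\varphi(a)$ for each letter $a$ gives a morphism $\theta:A^*\to T$ with $\rho\theta=\varphi$. Let $\psi$ be $\theta$ followed by the projection to $N$.

Let $e\in N$ be idempotent and $s,t\in\varphi(\psi^{-1}(e))$. Then $s=\rho(x)$ and $t=\rho(y)$ for elements $x=(f,e)$, $y=(g,e)$ of $T$. Morphisms preserve $\omega$-powers, so it suffices to prove $I(x,y)$. Since $e$ is idempotent, \eqref{eq:prod} gives for $k\ge2$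
\[
(f_1,e)\cdots(f_k,e)=\Big(f_1e+\sum_{1<i<k}ef_ie+ef_k,\ e\Big).
\]
Put $F=efe$ and $G=ege$ in the monoid $V^{N\times N}$, which is a direct power of $V$ and so lies in $\mathbf{DA}$. Let $E_k$ be the sum of $k-1$ copies of $G+F$. From $(xy)^k=x(yx)^{k-1}y$ and $(xy)^ky(xy)^k=x(yx)^{k-1}\,yyx\,(yx)^{k-1}y$ we read off
\[
(xy)^k=(fe+E_k+eg,\ e),\qquad
(xy)^ky(xy)^k=(fe+E_k+G+G+F+E_k+eg,\ e).
\]
Take $k\geq 2$ such that $(xy)^k=(xy)^\omega$ and so large that $E_k$ is the idempotent power $E$ of $G+F$; the latter holds for all large $k$ by aperiodicity. Both $G$ and $F$ are factors of $E$, so $E+G+G+F+E=E$ by Lemma~\ref{lem:absorb}. The two displayed elements are equal, which is $I(x,y)$.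

\subsection{From (b) to (a): stabilizers of contexts}

Let $\psi:A^*\to N\in\mathbf W\subseteq\mathbf{DS}$ be as in (b). We want to annotate words by their contexts and apply Proposition~\ref{prop:local}. A word $w$ labels a closed path at the context given by words $u,v$ when appending $w$ to $u$ and prepending $w$ to $v$ does not change their values. So we need the $\varphi$-images of such words $w$ to form a monoid in $\mathbf{DA}$, while (b) only concerns words with a common idempotent value. If the annotation is done with $\psi$ itself, this can fail, because the context may contain a letter that destroys all information.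

\begin{example}\label{ex:zero}
Extend Example~\ref{ex:ab} to the alphabet $\{a,b,c\}$ by $\varphi(c)=0$, adjoin a zero to $N$, and put $\psi(c)=0$. The fiber over $0$ is $\{0\}$ and the other fibers are unchanged, so (b) holds. But every word $w$ satisfies $\psi(cw)=\psi(c)=\psi(wc)$, and the $\varphi$-images of these words form all of $M\notin\mathbf{DA}$.
\end{example}

The remedy is to record the value of the context also after erasing the letters outside any given subalphabet. Then a context can be examined using only the letters of the loops under consideration, and absorption applies. For $B\subseteq A$ let $w|_B$ be $w$ with all letters outside $B$ erased; the map $w\mapsto w|_B$ is a morphism. Define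
\[
\hat\psi:A^*\to\prod_{B\subseteq A}N,\qquad \hat\psi(w)=\big(\psi(w|_B)\big)_{B\subseteq A},\qquad \hat N=\hat\psi(A^*).
\]
As a submonoid of a power of $N$, the monoid $\hat N$ lies in $\mathbf W$.

\begin{lemma}\label{lem:stab}
For all $u,v\in A^*$, the set
$S(u,v)=\{\varphi(w):\hat\psi(uw)=\hat\psi(u),\ \hat\psi(wv)=\hat\psi(v)\}$
is a submonoid of $M$ that belongs to $\mathbf{DA}$.
\end{lemma}

\begin{proof}
The words satisfying the two conditions include the empty word and are closed under product, so $S(u,v)$ is a submonoid. Let $x,y$ be two such words, $s=\varphi(x)$, $t=\varphi(y)$. We must prove $I(s,t)$. Put $B=c(xy)$, $u_1=u|_B$ and $v_1=v|_B$. Since $x|_B=x$ and $y|_B=y$, the $B$-coordinate of the conditions reads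
\[
\psi(u_1)\psi(x)=\psi(u_1)=\psi(u_1)\psi(y),\qquad \psi(x)\psi(v_1)=\psi(v_1)=\psi(y)\psi(v_1).
\]
Choose $K\ge1$ such that $\varphi(xy)^K=(st)^\omega$ and $e=\psi(xy)^K$ is idempotent. The equations give $\psi(u_1)e=\psi(u_1)$ and $e\psi(v_1)=\psi(v_1)$. Every letter of $u_1$ or $v_1$ lies in $B=c(xy)$, so its $\psi$-image is a factor of $e$. Lemma~\ref{lem:absorb}, and here the hypothesis $N\in\mathbf{DS}$, shows that
\[
g=e\psi(u_1)e=e\psi(u_1)\quad\text{and}\quad g'=e\psi(v_1)e=\psi(v_1)e
\]
belong to the group $H_e$. Now the context can be canceled. We have $g\psi(x)=e\psi(u_1)\psi(x)=g$, and multiplying on the left by the inverse of $g$ in $H_e$ gives $e\psi(x)=e$. We have $\psi(y)g'=\psi(y)\psi(v_1)e=g'$, and multiplying on the right by the inverse of $g'$ gives $\psi(y)e=e$. Hence $\psi((xy)^Kx)=e=\psi(y(xy)^K)$, so $s'=(st)^\omega s$ and $t'=t(st)^\omega$ both lie in $\varphi(\psi^{-1}(e))$. By (b), $I(s',t')$ holds, and Lemma~\ref{lem:pad} gives $I(s,t)$.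
\end{proof}

In Example~\ref{ex:zero} the $\{a,b\}$-coordinate forces $\psi(w|_{\{a,b\}})=1$, so $w\in c^*$ and $S(c,c)=\{1,0\}$.

\subsection{From (b) to (a): the construction}

Let $\Delta=\hat N\times A\times\hat N$ be the alphabet of annotated letters. Let $\Gamma$ be the graph with vertex set $\hat N\times\hat N$ and edge set $\Delta$, where
\[
(l,a,r)\quad\text{leads from}\quad(l,\hat\psi(a)r)\quad\text{to}\quad(l\hat\psi(a),r).
\]
A vertex is to be read as a gap between two letters, labeled by the values of what lies to its left and to its right; an edge moves the gap across one letter. The \emph{underlying word} of a path is the sequence of its middle coordinates. Two facts connect words and paths.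
\begin{enumerate}
\item[(i)] For $w=a_1\cdots a_k$ and $l,r\in\hat N$, let $\lambda_{l,r}(w)\in\Delta^*$ be the word whose $i$-th letter is $\big(l\hat\psi(a_1\cdots a_{i-1}),\,a_i,\,\hat\psi(a_{i+1}\cdots a_k)r\big)$. This letter leads from $\big(l\hat\psi(a_1\cdots a_{i-1}),\hat\psi(a_i\cdots a_k)r\big)$ to $\big(l\hat\psi(a_1\cdots a_i),\hat\psi(a_{i+1}\cdots a_k)r\big)$, so $\lambda_{l,r}(w)$ is a path from $(l,\hat\psi(w)r)$ to $(l\hat\psi(w),r)$ with underlying word $w$.
\item[(ii)] A path from $(l,r)$ to $(l',r')$ with underlying word $w$ satisfies $l'=l\hat\psi(w)$ and $r=\hat\psi(w)r'$. This holds for empty paths and for edges, and is preserved by concatenation.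
\end{enumerate}

Let $\mathcal C$ be the category on the vertices of $\Gamma$ whose arrows from $i$ to $j$ are the triples $(i,\varphi(w),j)$, with $w$ the underlying word of some path from $i$ to $j$, composed by multiplying in $M$. It is finite and generated by $\Gamma$, a path $p$ from $i$ to $j$ with underlying word $w$ denoting $[p]=(i,\varphi(w),j)$. Every vertex has the form $(\hat\psi(u),\hat\psi(v))$, since $\hat\psi$ maps onto $\hat N$. A word $w$ underlies a closed path at this vertex if and only if $\hat\psi(uw)=\hat\psi(u)$ and $\hat\psi(wv)=\hat\psi(v)$: the condition is necessary by (ii), and if it holds then $\lambda_{\hat\psi(u),\hat\psi(v)}(w)$ is such a path by (i). So the local monoid at this vertex is $S(u,v)$, which is in $\mathbf{DA}$ by Lemma~\ref{lem:stab}.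

Take $n$ from Proposition~\ref{prop:local} and let $V=\Delta^*/{\approx_n}$, written additively; $V\in\mathbf{DA}$ by Lemma~\ref{lem:cong}. Define
\[
\theta:A^*\to V\mathbin{\square}\hat N,\qquad \theta(a)=(f_a,\hat\psi(a)),\qquad f_a(l,r)=\text{the $\approx_n$-class of the letter }(l,a,r).
\]
By \eqref{eq:prod}, $\theta(w)=(F_w,\hat\psi(w))$, where $F_w(l,r)$ is the $\approx_n$-class of $\lambda_{l,r}(w)$. Suppose $\theta(w)=\theta(w')$. Then $\hat\psi(w)=\hat\psi(w')$, so $\lambda_{1,1}(w)$ and $\lambda_{1,1}(w')$ both lead from $(1,\hat\psi(w))$ to $(\hat\psi(w),1)$, and they are $\approx_n$-equivalent because $F_w(1,1)=F_{w'}(1,1)$. Proposition~\ref{prop:local} gives $\varphi(w)=\varphi(w')$. Hence $\theta(w)\mapsto\varphi(w)$ is a well-defined morphism from $\theta(A^*)$ onto $M$, so $M$ divides $V\mathbin{\square}\hat N$ and $M\in\mathbf{DA}\mathbin{\square}\mathbf W$.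

\subsection{Equivalence of (b) and (c)}

\emph{(c) implies (b).} For each of the finitely many pairs $(s,t)\in M\times M$ that are not $\mathbf W$-inseparable, choose a morphism $\psi_{s,t}$ to a monoid of $\mathbf W$ under which no $w\in\varphi^{-1}(s)$ and $w'\in\varphi^{-1}(t)$ have the same image. Let $\psi$ be the product of these morphisms; its target is in $\mathbf W$. If $\psi(w)=\psi(w')$, then $\varphi(w)$ and $\varphi(w')$ are inseparable. In particular any two elements of a fiber $\varphi(\psi^{-1}(e))$ are inseparable, and (c) yields (b).

\emph{(b) implies (c), for $\mathbf W\subseteq\mathbf{DA}$.} Let $\psi:A^*\to N$ be as in (b) and let $s,t$ be inseparable. Pick $w\in\varphi^{-1}(s)$ and $w'\in\varphi^{-1}(t)$ with $\psi(w)=\psi(w')=m$. The element $m$ need not be idempotent, so we pad. Take $K\ge|N|$ with $(st)^K=(st)^\omega$. Since $N$ is aperiodic,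
\[
\psi\big((ww')^Kw\big)=\psi\big(w'(ww')^K\big)=m^{2K+1}=m^\omega .
\]
So $(st)^\omega s$ and $t(st)^\omega$ lie in the fiber over the idempotent $m^\omega$. By (b) and Lemma~\ref{lem:pad}, $I(s,t)$ holds. This completes the proof of Theorem~\ref{thm:fibers}. \qed

\begin{remark}
The last step needs aperiodicity. Let $\mathbf W\subseteq\mathbf{DS}$ be the pseudovariety of groups and $M=\{1,s\}$ the group of order two. Then (b) holds with $\psi=\varphi$, whose only fiber over an idempotent is $\{1\}$. But $s$ is inseparable from itself and $I(s,s)$ reads $s=1$, so (c) fails.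
\end{remark}

\section{The $\mathbf{DA}$-inseparable pairs: proof of Theorem~\ref{thm:pairs}}\label{sec:pairs}

\subsection{Pairs in $R$ are inseparable}

We prove a statement that also controls the content of the witnesses, as (R3) requires.

\begin{lemma}\label{lem:sound}
If $(s,s')\in R_B$, then for every morphism $\psi:A^*\to D\in\mathbf{DA}$ there are words $w,w'$ of content $B$ with $\varphi(w)=s$, $\varphi(w')=s'$ and $\psi(w)=\psi(w')$.
\end{lemma}

\begin{proof}
Fix $\psi$ and induct on the derivation. For (R1) take $w=w'=1$ or $w=w'=a$. For (R2) concatenate the witnesses. For (R3) let $w,w'$ be witnesses for $(s,s')$ and $z,z'$ for $(t,t')$, and let $g,g'$ be words of content $B$ with $\varphi(g)=h$, $\varphi(g')=h'$. Choose $K\ge1$ such that all $K$-th powers in $M$ and in $D$ are idempotent. The words $w^Kgz^K$ and $w'^Kg'z'^K$ have content $B$ and $\varphi$-images $s^\omega ht^\omega$ and $s'^\omega h't'^\omega$. Put $E=\psi(w)^K=\psi(w')^K$ and $F=\psi(z)^K=\psi(z')^K$. The $\psi$-image of each letter of $B$ is a factor of $E$ and of $F$, and $E$, $\psi(g)F$ and $\psi(g')F$ are products of such images. By Lemma~\ref{lem:absorb},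 $FEF=F$ and $E\psi(g)FE=E=E\psi(g')FE$. Hence
\[
E\psi(g)F=E\psi(g)FE\cdot F=EF=E\psi(g')FE\cdot F=E\psi(g')F,
\]
so the two words have the same $\psi$-image.
\end{proof}

The restriction on contents in (R3) cannot be dropped: for all $K$, the words $a^Kbca^K$ and $a^Kcba^K$ are not $\approx_1$-equivalent, since the prefixes before the first $b$ have different contents.

\subsection{Greedy blocks}

For the converse we take words $p\approx_nq$ with $n$ large and derive the pair $(\varphi(p),\varphi(q))$ from the rules, by induction on the size of $B=c(p)$. The induction needs $p$ cut into pieces of smaller content, at places that $\approx_n$ can find in $q$ as well. Cutting greedily from either end does this. If the number of cuts is small compared with $n$, all of $p$ is matched with $q$. If it is large, $\approx_n$ matches only a bounded number of pieces at each end and says nothing useful about the middle; but then idempotents of content $B$ appear near both ends, and (R3) disposes of the middle.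

Let $B\neq\emptyset$ and $c(p)=B$. Remove from $p$ its shortest prefix of content $B$, and repeat as long as the remainder has content $B$. The last letter of such a prefix occurs in it only once, so we obtain
\[
p=p_1a_1\,p_2a_2\cdots p_ra_r\,p_{r+1},\qquad c(p_i)=B\setminus\{a_i\}\ \ (i\le r),\qquad c(p_{r+1})\subsetneq B .
\]
The factors $p_ia_i$ are the \emph{left blocks} of $p$. The \emph{right blocks} are defined by reversal, as successive shortest suffixes of content $B$, and are numbered from the right. For example,
\[
aabbabbaa=aab\cdot ba\cdot bba\cdot a=a\cdot abb\cdot ab\cdot baa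
\]
has left blocks $aab,\ ba,\ bba$ and right blocks $baa,\ ab,\ abb$.

\begin{lemma}\label{lem:blocks}
Let $c(p)=B\ne\emptyset$.
\begin{enumerate}
\item[(i)] If $w_1,\dots,w_m$ are disjoint factors of $p$ of content $B$, listed from left to right, then $p$ has at least $m$ left blocks, and the $i$-th left block ends no later than $w_i$. The reversed statement holds for right blocks.
\item[(ii)] If $p$ has at least $2T$ left blocks, then it has at least $T$ right blocks, and its first $T$ right blocks lie in the suffix that follows its first $T$ left blocks.
\item[(iii)] Let $p\approx_mq$ with $m\ge1$, and $p=p_1a_1p'$ with $p_1a_1$ the first left block. Then $q=q_1a_1q'$, where $q_1a_1$ is the first left block of $q$, $p_1\approx_{m-1}q_1$ and $p'\approx_{m-1}q'$. The reversed statement holds for right blocks.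
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose that the $(i-1)$-st left block ends no later than $w_{i-1}$, an empty condition for $i=1$. The part of $p$ that follows this block and extends to the end of $w_i$ contains $w_i$, so it has content $B$. Hence the $i$-th left block exists and ends no later than $w_i$.

(ii) The left blocks number $T+1,\dots,2T$ are $T$ disjoint factors of content $B$ in that suffix. By the reversal of (i), for $i\le T$ the $i$-th right block exists and starts no earlier than the $i$-th of these factors counted from the right. So the first $T$ right blocks start no earlier than left block number $T+1$.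

(iii) As $a_1\notin c(p_1)$, the first-occurrence clause for $a_1$ gives $q=q_1a_1q'$ with $a_1\notin c(q_1)$ and the two equivalences. Then $c(q_1)=c(p_1)=B\setminus\{a_1\}$, so $q_1a_1$ has content $B=c(q)$, while its proper prefixes do not contain $a_1$.
\end{proof}

\subsection{Inseparable pairs are in $R$}

Rule (R3) needs an idempotent at the same place in $p$ and in $q$, so we look for idempotents in $M\times M$. There is $T\ge1$ such that every sequence $x_1,\dots,x_T$ in $M\times M$ has a nonempty run of consecutive terms with idempotent product. Indeed, color each pair $i<j$ in $\{0,\dots,T\}$ by $x_{i+1}\cdots x_j$. By Ramsey's theorem, for $T$ large in terms of $|M|^2$ there are $i<j<l$ whose three pairs have the same color $\pi$, and then $\pi=x_{i+1}\cdots x_l=(x_{i+1}\cdots x_j)(x_{j+1}\cdots x_l)=\pi\pi$.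

\begin{lemma}\label{lem:complete}
If $p,q\in A^*$, $|c(p)|\le k$ and $p\approx_{2Tk}q$, then $(\varphi(p),\varphi(q))\in R_{c(p)}$.
\end{lemma}

\begin{proof}
Induction on $k$. For $k=0$ both words are empty and (R1) applies. Let $k\ge1$, $n=2Tk$, $n'=2T(k-1)$ and $B=c(p)=c(q)$. If $|B|<k$, then $p\approx_{n'}q$ by Lemma~\ref{lem:cong} and we are done by induction. So let $|B|=k$. We shall use the induction hypothesis in this form:
\begin{equation}\label{eq:ih}
c(w)\subsetneq B,\ \ w\approx_mw',\ \ m\ge n'\quad\Longrightarrow\quad(\varphi(w),\varphi(w'))\in R_{c(w)} .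
\end{equation}
Let $p=p_1a_1\cdots p_ra_rp_{r+1}$ be the factorization into left blocks, $r\ge1$. Since $n\ge2T$, we can apply Lemma~\ref{lem:blocks}(iii) repeatedly: for $i\le\min(r,2T)$ the $i$-th left block of $q$ exists and has the form $q_ia_i$ with $p_i\approx_{n-i}q_i$, and the suffixes of $p$ and $q$ after their $i$-th left blocks are $\approx_{n-i}$-equivalent.

\emph{Case $r<2T$.} Then $q=q_1a_1\cdots q_ra_rq_{r+1}$ with $p_i\approx_{n-i}q_i$ for $i\le r$ and $p_{r+1}\approx_{n-r}q_{r+1}$. All of $p_1,\dots,p_{r+1}$ have content properly contained in $B$, and $n-r\ge n'$. By \eqref{eq:ih}, $(\varphi(p_i),\varphi(q_i))\in R_{c(p_i)}$ for all $i\le r+1$. Multiplying these pairs and the pairs $(\varphi(a_i),\varphi(a_i))$ from (R1) in the order of the factorization, (R2) gives $(\varphi(p),\varphi(q))\in R_B$.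

\emph{Case $r\ge2T$.} Both $p$ and $q$ have at least $2T$ left blocks. By Lemma~\ref{lem:blocks}(ii),
\[
p=L_p\,m_p\,U_p,\qquad q=L_q\,m_q\,U_q,
\]
where $L_p,L_q$ consist of the first $T$ left blocks and $U_p,U_q$ of the first $T$ right blocks. For $i\le T$ put $x_i=(\varphi(p_ia_i),\varphi(q_ia_i))$. As $n-i\ge n'$, \eqref{eq:ih} gives $(\varphi(p_i),\varphi(q_i))\in R_{B\setminus\{a_i\}}$, and (R1), (R2) give $x_i\in R_B$. Applying the reversed form of Lemma~\ref{lem:blocks}(iii) $T$ times, again starting from $p\approx_nq$, we find that the $i$-th right blocks of $p$ and $q$ are $b_ip'_i$ and $b_iq'_i$ with $c(p'_i)=B\setminus\{b_i\}$ and $p'_i\approx_{n-i}q'_i$, so that $y_i=(\varphi(b_ip'_i),\varphi(b_iq'_i))\in R_B$ for the same reason. By the choice of $T$,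
\[
(\varphi(L_p),\varphi(L_q))=x_1\cdots x_T=x\,\varepsilon\,x',\qquad
(\varphi(U_p),\varphi(U_q))=y_T\cdots y_1=y\,\eta\,y',
\]
where $\varepsilon=(e,e')$ and $\eta=(f,f')$ are idempotent products of nonempty runs, and $x,x',y,y'$ are the products of the remaining, possibly empty, runs. By (R2), $\varepsilon,\eta\in R_B$ and $x,y'\in R_B\cup\{(1,1)\}\subseteq R_B\cup R_\emptyset$. Put $(g,g')=x'\,(\varphi(m_p),\varphi(m_q))\,y$, so that
\[
(\varphi(p),\varphi(q))=x\cdot(egf,\ e'g'f')\cdot y' .
\]
The element $egf$ is the image of a factor of $p$ that contains a full left block, so $egf\in H_B$; in the same way a factor of $q$ shows $e'g'f'\in H_B$. Rule (R3), applied to the pairs $\varepsilon,\eta$ and to $h=egf$, $h'=e'g'f'$, yields $(e\,egf\,f,\ e'\,e'g'f'\,f')=(egf,\ e'g'f')\in R_B$. Rule (R2) gives $(\varphi(p),\varphi(q))\in R_B$.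
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
Pairs in $R$ are $\mathbf{DA}$-inseparable by Lemma~\ref{lem:sound}. Conversely, let $s,s'$ be $\mathbf{DA}$-inseparable and $n=2T|A|$. The monoid $A^*/{\approx_n}$ is in $\mathbf{DA}$ by Lemma~\ref{lem:cong}, so there are words $p\approx_nq$ with $\varphi(p)=s$ and $\varphi(q)=s'$. By Lemma~\ref{lem:complete}, $(s,s')\in R$.
\end{proof}

\section{Mal'cev products, separation, and a basis of identities}\label{sec:consequences}

\subsection{Mal'cev products}

A \emph{relational morphism} from $M$ to $N$ is a submonoid $\tau\subseteq M\times N$ that projects onto $M$. Regard $\mathbf{DA}$ as a pseudovariety of semigroups, namely the finite semigroups in which $I(s,t)$ holds for all $s,t$. A monoid $M$ lies in the \emph{Mal'cev product} of $\mathbf{DA}$ with $\mathbf W$ if there is a relational morphism $\tau$ from $M$ to some $N\in\mathbf W$ such that $\{s:(s,e)\in\tau\}\in\mathbf{DA}$ for every idempotent $e\in N$. This is condition (b). Indeed, $\psi$ as in (b) gives $\tau=\{(\varphi(w),\psi(w)):w\in A^*\}$; conversely, given $\tau$, choose $\psi(a)$ with $(\varphi(a),\psi(a))\in\tau$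 for each letter $a$, so that $\varphi(\psi^{-1}(e))\subseteq\{s:(s,e)\in\tau\}$. Theorem~\ref{thm:fibers} therefore says that $\mathbf{DA}\mathbin{\square}\mathbf W$ equals the Mal'cev product of $\mathbf{DA}$ with $\mathbf W$ for every $\mathbf W\subseteq\mathbf{DS}$. The inclusion of the block product in the Mal'cev product was proved for every $\mathbf W$.

\subsection{Separation}

A \emph{$\mathbf W$-language} over $A$ is a language of the form $\psi^{-1}(P)$ with $\psi:A^*\to N\in\mathbf W$ a morphism and $P\subseteq N$. A language $K$ \emph{separates} $L_1$ from $L_2$ if $L_1\subseteq K$ and $K\cap L_2=\emptyset$.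

\begin{corollary}\label{cor:sep}
Let $\mathbf W\subseteq\mathbf{DA}$ be a pseudovariety of monoids. If it is decidable whether two given regular languages are separated by a $\mathbf W$-language, then membership in $\mathbf{DA}\mathbin{\square}\mathbf W$ is decidable.
\end{corollary}

\begin{proof}
Elements $s,t\in M$ are $\mathbf W$-inseparable if and only if no $\mathbf W$-language separates $\varphi^{-1}(s)$ from $\varphi^{-1}(t)$: if $\psi^{-1}(P)$ separates them, their $\psi$-images lie in $P$ and in $N\setminus P$; and if their $\psi$-images are disjoint, take $P=\psi(\varphi^{-1}(s))$. So one can list the inseparable pairs among the finitely many pairs of $M\times M$ and test condition (c) of Theorem~\ref{thm:fibers} in $M$.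
\end{proof}

\subsection{A basis of $\omega$-identities}

The rules do not depend on $M$ in an essential way, and can be run on formal expressions. Let $X$ be a countably infinite alphabet. The \emph{$\omega$-terms} over $X$ are built from $1$ and the letters by products and the operation $\sigma\mapsto\sigma^\omega$. An assignment of elements of a monoid to the letters gives every $\omega$-term a value. For a set $\Sigma$ of identities between $\omega$-terms, $[\![\Sigma]\!]$ is the class of monoids in which both sides of each identity have the same value under every assignment. Let $(P_B)$, for finite $B\subset X$, be the least family of sets of pairs of $\omega$-terms such that $(1,1)\in P_\emptyset$; $(a,a)\in P_{\{a\}}$; $P_BP_C\subseteq P_{B\cup C}$; and $(\sigma^\omega g\tau^\omega,\ \sigma'^\omega g'\tau'^\omega)\in P_B$ whenever $(\sigma,\sigma'),(\tau,\tau')\in P_B$ and $g,g'$ are words of content $B$.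

\begin{corollary}\label{cor:basis}
\[
\mathbf{DA}\mathbin{\square}\mathbf{DA}=\Big[\!\!\Big[\,(\sigma\tau)^\omega\tau(\sigma\tau)^\omega=(\sigma\tau)^\omega\ :\ (\sigma,\tau)\in\textstyle\bigcup_BP_B\,\Big]\!\!\Big].
\]
\end{corollary}

\begin{proof}
Let $A\subset X$ be finite and $\varphi:A^*\to M$ a surjective morphism, viewed as an assignment. For $B\subseteq A$, a derivation of a pair in $P_B$ involves only sets $P_C$ with $C\subseteq B$, and the values of the words of content $B$ are exactly the elements of $H_B$. The rules for $(P_B)$ and for $(R_B)$ correspond one to one, so induction on derivations, in both directions, shows that $R_B$ is the set of values of the pairs in $P_B$.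

Let $M\in\mathbf{DA}\mathbin{\square}\mathbf{DA}$, let $(\sigma,\tau)\in P_B$, and let an assignment be given. Only letters of $B$ occur in $\sigma$ and $\tau$. The submonoid $M'$ generated by the image of $B$ lies in $\mathbf{DA}\mathbin{\square}\mathbf{DA}$, and the value $(s,t)$ of $(\sigma,\tau)$ lies in the set $R$ computed for $B^*\to M'$. By Theorem~\ref{thm:main}, $I(s,t)$ holds, which is the required identity. Conversely, let $M$ satisfy all the identities and take $\varphi:A^*\to M$ onto with $A\subset X$ finite. Each $(s,t)\in R$ is the value of a pair in some $P_B$, so $I(s,t)$ holds, and $M\in\mathbf{DA}\mathbin{\square}\mathbf{DA}$ by Theorem~\ref{thm:main}.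
\end{proof}

\begin{thebibliography}{9}

\bibitem{atnext}
\emph{The Atnext/Atprevious Hierarchy On The Starfree Languages},
\texttt{https://core.ac.uk/download/56755032.pdf}.

\end{thebibliography}
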